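# Difference quotients weighed against $t^{-2}$: a criterion for constancy

## 1. Continuously differentiable functions, and a single jump

Let $\mathcal W$ be the class of continuous functions $\omega:[0,+\infty)\to[0,+\infty)$ with $\omega(0)=0$ and $\omega(t)>0$ for all $t>0$. For a domain (connected open set) $\Omega\subset\mathbb R^N$, $\omega\in\mathcal W$ and a measurable $f:\Omega\to\mathbb R$, consider the condition
$$\int_\Omega\int_\Omega \frac{\omega\left(\frac{|f(x)-f(y)|}{|x-y|}\right)}{|x-y|^N}\,dx\,dy<+\infty. \tag{1}$$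
The kernel $|x-y|^{-N}$ just fails to be integrable at the diagonal, so (1) asks the difference quotients of $f$ to be, near the diagonal, mostly close to values where $\omega$ is small. Changing $f$ on a null set does not change (1), so we always take $f$ to be an everywhere finite Borel representative; a continuous $f$ is left as it is.

In one case (1) is decisive at once.

**Proposition 1.** Let $I\subset\mathbb R$ be an open interval, $f\in C^1(I)$, $\omega\in\mathcal W$, and suppose (1) holds on $I$. Then $f$ is constant.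

**Proof.** Suppose $f'(x_0)\neq0$. Put $a=\frac12|f'(x_0)|$, $b=2|f'(x_0)|$. By continuity there is an open interval $J\ni x_0$ on which $a\le|f'|\le b$, and by the mean value theorem $\frac{|f(x)-f(y)|}{|x-y|}\in[a,b]$ for all $x\ne y$ in $J$. The function $\omega$ is at least some $c>0$ on the compact set $[a,b]$. Hence the integral in (1) is at least $c\iint_{J\times J}\frac{dx\,dy}{|x-y|}=+\infty$, because $\int_J\frac{dy}{|x-y|}=+\infty$ for each $x\in J$. So $f'\equiv0$. $\blacksquare$

Nothing about $\omega$ at infinity was used: the diagonal alone makes the integral diverge. More generally, one may quote that if $f\in W^{1,1}_{loc}(\Omega)$, then for every $\omega\in\mathcal W$ condition (1) implies that $f$ is constant a.e.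

What changes when $f$ has no derivative? Take $N=1$, $\Omega=(-1,1)$, $f=\chi_{(0,1)}$. The quotient vanishes unless $0$ separates $x$ and $y$, and then it equals $1/r$ with $r=|x-y|$. For given $r$, the set of $x<0$ with $0<x+r<1$ and $x>-1$ has length $r$ if $r\le1$ and $2-r$ if $1\le r<2$. So the integral in (1) is
$$2\int_0^1\omega(1/r)\,dr+2\int_1^2\omega(1/r)\frac{2-r}{r}\,dr=2\int_1^\infty\frac{\omega(t)}{t^2}\,dt+\text{(a finite number)}.$$
Thus (1) holds for the jump if and only if $\int_1^\infty\omega(t)t^{-2}dt<\infty$. If we want (1) to exclude jumps, we must assume that this integral diverges.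

Between $C^1$ functions and jumps lie the continuous functions that move only on a null set, such as Cantor functions. They have no jump to produce the integral $\int\omega t^{-2}$ and no region where the quotient is pinned in some $[a,b]$. It is known that on $(0,1)^N$, for every $0<\alpha<1$, there is a nonconstant $\alpha$-Hölder function of bounded variation satisfying (1) for every bounded $\omega\in\mathcal W$; and, as a separate statement, one satisfying (1) with $\omega(t)=t^\theta$ for all $\theta\in(0,1)$. All these $\omega$ have $\int_1^\infty\omega t^{-2}dt<\infty$. The question, posed in "Singularities in some variational problems" (http://www.math.univ-toulouse.fr/%7Erignat/FinalIgnat.pdf), is what happens when the integral diverges. Decide whether the following are true: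

(a) For every $N\ge1$, every domain $\Omega\subset\mathbb R^N$, every $\omega\in\mathcal W$ with $\int_1^\infty\omega(t)t^{-2}dt=\infty$, every continuous $f:\Omega\to\mathbb R$ satisfying (1) is constant.

(b) For each $\alpha\in(0,1)$, the same with $f\in C^{0,\alpha}_{loc}(\Omega)$.

Both are true, and continuity is more than is needed.

**Theorem A.** Let $N\ge1$, $\Omega\subset\mathbb R^N$ a domain, $\omega\in\mathcal W$ with $\int_1^\infty\omega(t)t^{-2}dt=\infty$, and $f\in L^1_{loc}(\Omega)$ satisfying (1). Then $f$ is constant a.e.; if $f$ is continuous, it is constant.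

Functions in $C^0(\Omega)$ and in $C^{0,\alpha}_{loc}(\Omega)$ are continuous and locally integrable, so Theorem A gives (a), and (b) for every $\alpha\in(0,1)$.

## 2. The distribution of difference quotients

Put $q(x,y)=\frac{f(x)-f(y)}{|x-y|}$ if $N\ge2$, and for $N=1$ use the signed quotient $q(x,y)=\frac{f(x)-f(y)}{x-y}$, which is symmetric in $x,y$. For Borel $E\subset(0,\infty)$ put
$$\mu_f(E)=\iint_{\Omega\times\Omega,\ |q(x,y)|\in E}\frac{dx\,dy}{|x-y|^N}. \tag{2}$$
Since $\omega(0)=0$, condition (1) reads $\int_{(0,\infty)}\omega\,d\mu_f<\infty$. Since $\omega$ is bounded below by a positive constant on each $[a,b]\subset(0,\infty)$, (1) implies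
$$\mu_f([a,b])<\infty\quad\text{for all }0<a<b<\infty. \tag{F}$$
Condition (F) is the part of (1) that Proposition 1 exploited. For the jump on $(-1,1)$, the computation above says that $\mu_f$ has density $2t^{-2}$ on $(1,\infty)$.

By (F), $\mu_f$ is a locally finite measure on $(0,\infty)$; let $m$ be the density of its absolutely continuous (a.c.) part. If we can show for a nonconstant $f$ that
$$m(t)\ge c\,t^{-2}\quad\text{for a.e. }t>t_0,\qquad c>0, \tag{3}$$
then $\int\omega\,d\mu_f\ge c\int_{t_0}^\infty\omega t^{-2}dt=\infty$, and (1) fails. So (3) is the target. Two less demanding routes come to mind first.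

**Smoothing.** Let $N=1$, $f\in L^1_{loc}(I)$, and suppose $\omega$ is convex. Then $\omega$ is nondecreasing, since $\omega(s)\le\frac st\omega(t)\le\omega(t)$ for $0\le s<t$. Let $f_\varepsilon=f*\varrho_\varepsilon$ with a mollifier $\varrho_\varepsilon$ supported in $(-\varepsilon,\varepsilon)$, on an open interval $J$ whose $\varepsilon$-neighborhood lies in $I$. Monotonicity and Jensen's inequality give
$$\omega\Big(\frac{|f_\varepsilon(x)-f_\varepsilon(y)|}{|x-y|}\Big)\le\int\varrho_\varepsilon(z)\,\omega\Big(\frac{|f(x-z)-f(y-z)|}{|x-y|}\Big)dz .$$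
Divide by $|x-y|$ and integrate over $J\times J$: after a translation, $f_\varepsilon$ satisfies (1) on $J$, so it is constant there by Proposition 1, and so is its limit $f$. The argument stops at Jensen's inequality. For $\omega(t)=t/\log(e+t)$, where $\int_1^\infty\omega t^{-2}dt=\infty$, there is not even a nonzero convex $g\in[0,\omega]$ with $g(0)=0$ to use instead: $g(t)/t$ is nondecreasing and at most $1/\log(e+t)\to0$, so $g=0$. Nor is this a matter of technique only. For $\omega(t)=\min(t,1)$ the jump satisfies (1), but its mollifications for small $\varepsilon$ are smooth and nonconstant, so they violate (1). Smoothing can turn a finite integral into an infinite one.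

**Dyadic blocks.** One might try to prove only $\mu_f([t,2t])\ge c/t$ for large $t$. This is too weak for the $\omega$ allowed here, which need not be monotone. The measure $\mu=\sum_{j\ge1}2^{-j}\delta_{2^j}$ has $\mu([t,2t])\ge\frac1{2t}$ for $t\ge1$, since $[t,2t]$ contains some $2^j$, $j\ge1$. Let $\eta\ge0$ be continuous, not identically zero, supported in $[\frac54,\frac74]$, and let $\omega(t)=te^{-t}+\sum_{j\ge1}2^j\eta(t/2^j)$. Each bump contributes the same positive amount $\int\eta(s)s^{-2}ds$ to $\int\omega t^{-2}dt$, so $\int_1^\infty\omega t^{-2}dt=\infty$; yet $\int\omega\,d\mu=\sum_j e^{-2^j}<\infty$. So (3) has to be proved at almost every $t$. Section 11 shows that for non-integrable $f$ the measure $\mu_f$ can really have such gaps, so local integrability must enter somewhere.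

## 3. Colliding particles: step functions

Work on an open interval $I$. Let each point $x\in I$ move with constant velocity $f(x)$, so that at time $\tau>0$ it is at
$$X_\tau(x)=x+\tau f(x),\qquad X_\tau(y)-X_\tau(x)=(y-x)\big(1+\tau q(x,y)\big). \tag{4}$$
Two particles $x\ne y$ are in the same place at time $\tau$ exactly when $q(x,y)=-1/\tau$. So large quotients are short collision times, and we may study the law of collision times at small $\tau$ instead of the law of $|q|$ at large $t$. Pairs with $q>0$ collide at the negative time $-1/q$.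

**Definition.** Let $\kappa_+$ (resp. $\kappa_-$) be the image of the measure $\frac{dx\,dy}{|x-y|}$ restricted to $\{q<0\}$ (resp. $\{q>0\}$) under $(x,y)\mapsto1/|q(x,y)|$. Under (F) these are Radon measures on $(0,\infty)$; let $k_\pm$ be the densities of their a.c. parts.

The measure $\kappa_++\kappa_-$ is the image of $\mu_f$ under the diffeomorphism $t\mapsto1/t$ of $(0,\infty)$, which preserves null sets and hence maps a.c. parts to a.c. parts. So
$$t^2m(t)=k_+(1/t)+k_-(1/t)\quad\text{for a.e. }t>0. \tag{5}$$
Target (3) says that $k_++k_-$ stays above a positive constant near $\tau=0$. For step functions this is a matter of counting.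

**Proposition 2.** Let $I$ be a bounded open interval cut into finitely many consecutive intervals $A_1,\dots,A_r$, and let $f=c_i$ on $A_i$. Let $N_\tau(p)$ be the number of $x\in I$ with $X_\tau(x)=p$. Then
$$\tau k_+(\tau)=\int N_\tau(N_\tau-1)\,dp\ \ge\ 2\int_I\big[\varphi(x+\tau f(x))-\varphi(x)\big]dx$$
for a.e. $\tau>0$ and every Lipschitz $\varphi$ with compact support in $I$ and $0\le\varphi\le1$.

**Proof.** Let $i<l$ with $c_i>c_l$. For $x\in A_i$, $y\in A_l$ the collision time is $\tau=\frac{y-x}{c_i-c_l}$. With $r=y-x$ we have $\frac{dr}r=\frac{d\tau}\tau$, so these pairs contribute to $\kappa_+$ the density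
$$\frac1\tau\big|A_i\cap(A_l-\tau(c_i-c_l))\big|=\frac1\tau\big|(A_i+\tau c_i)\cap(A_l+\tau c_l)\big|=\frac1\tau\big|X_\tau(A_i)\cap X_\tau(A_l)\big|.$$
The pairs in $A_l\times A_i$ contribute the same. If $i<l$ and $c_i\le c_l$, these pairs do not contribute to $\kappa_+$, and $X_\tau(A_i)$, $X_\tau(A_l)$ are disjoint. Summing over $i\ne l$, and using $N_\tau=\sum_i\mathbf 1_{X_\tau(A_i)}$, gives the equality. Now $N_\tau$ is a nonnegative integer, and $N(N-1)\ge2(N-1)_+$ for such $N$: it is clear for $N=0$, and for $N\ge1$ it says $(N-1)(N-2)\ge0$. Since $0\le\varphi\le1$, we get $\int N_\tau(N_\tau-1)\,dp\ge2\int\varphi(N_\tau-1)\,dp$. Finally $\int\varphi N_\tau\,dp=\int_I\varphi(X_\tau(x))dx$, because $X_\tau$ is a translation on each $A_i$. $\blacksquare$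

For example, let $f=1$ on $(-1,0)$ and $f=0$ on $[0,1)$. For $\tau\le1$ the moved left half is $(-1+\tau,\tau)$, so $N_\tau=2$ on $[0,\tau)$, $\tau k_+(\tau)=2\tau$, and $k_+=2$, in agreement with the density $2t^{-2}$ found above.

Divide the inequality by $\tau$ and let $\tau\to0$: the right side tends to $2\int\varphi'f\,dx$, which can be made positive when $f$ decreases somewhere. So the inequality of Proposition 2 is exactly what we want for general $f$. But it cannot hold for all $f$. Take $f(x)=-x$ on $(-1,1)$: then $X_\tau(x)=(1-\tau)x$ is injective for $\tau\ne1$, all collisions occur at $\tau=1$, and $k_+(\tau)=0$ for $\tau\neq 1$; yet $\int[\varphi((1-\tau)x)-\varphi(x)]dx=\big(\frac1{1-\tau}-1\big)\int\varphi>0$ for small $\tau>0$ and $\varphi\ge0$ nonzero. Here the mass at $p$ has density $\frac1{1-\tau}>1$, all of it from a single preimage: compression instead of overlap. For this $f$, (F) fails. The plan is therefore the following. Replace the integer $N_\tau(p)$ by the density $\rho(p)$ of the transported mass, split $\rho(p)$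 among the preimages of $p$, and use (F) to show that **one preimage carries at most weight $1$**. Then density above $1$ forces genuine overlap.

## 4. Tools from measure theory

**Differentiation.** Let $\sigma$ be a locally finite Borel measure on $\mathbb R$ (or on an open interval). For a.e. $p$, $\sigma(J_j)/|J_j|$ tends to the a.c. density of $\sigma$ at $p$ whenever $J_j\ni p$ are intervals with $|J_j|\to0$. In particular this holds for $[p-h,p+h]$, $h\downarrow0$. If $\sigma$ is singular, then $\sigma([p-h,p+h])/2h\to+\infty$ for $\sigma$-a.e. $p$.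

**Disintegration.** Let $K$ be a compact interval, $X:K\to\mathbb R$ Borel, and $\nu=X_\#(\mathbf 1_K\,dx)$, that is, $\nu(E)=|K\cap X^{-1}(E)|$. There is a Borel family of probability measures $\lambda_p$ on $K$ such that $\lambda_p$ is concentrated on $X^{-1}(p)$ for $\nu$-a.e. $p$ and $\mathbf 1_K\,dx=\int\lambda_p\,d\nu(p)$. So $\lambda_p$ tells how the mass arriving at $p$ is shared among its preimages. Two examples: for $X(x)=|x|$ on $[-1,1]$, $\nu=2\cdot\mathbf 1_{[0,1]}dp$ and $\lambda_p=\frac12(\delta_p+\delta_{-p})$, so each preimage carries weight $2\cdot\frac12=1$. For $X\equiv0$, $\nu=|K|\delta_0$ and $\lambda_0$ is normalized Lebesgue measure, which has no atoms.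

**du Bois-Reymond lemma.** If $f\in L^1_{loc}(I)$ and $\int_If\psi'dx=0$ for all $\psi\in C^1_c(I)$, then $f$ is a.e. constant on $I$.

## 5. A single preimage carries weight at most one

From here to the end of Section 7, $I$ is an open interval and $f\in L^1_{loc}(I)$ satisfies (F) on $I$. Fix a compact interval $K\subset I$. To measure the mass that arrives at $X_\tau(x)$ from points near $x$, put for $d>0$
$$n^d(x,\tau)=\liminf_{\mathbb N\ni M\to\infty}\frac M2\Big|\Big\{y\in K:\ 0<|y-x|<d,\ |X_\tau(y)-X_\tau(x)|\le\tfrac1M\Big\}\Big|,\qquad w=\lim_{d\downarrow0}n^d .$$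
The limit exists since $n^d$ is nondecreasing in $d$, and it may be taken along $d=1/j$. The triples $(x,\tau,y)$ described in the braces form a Borel set, so by Tonelli the length of its $y$-sections is Borel in $(x,\tau)$; hence $n^d$ and $w$ are Borel on $K\times(0,\infty)$.

If $f$ is differentiable at an interior point $x$ of $K$ with $1+\tau f'(x)\ne0$, then for small $d$ we have $|X_\tau(y)-X_\tau(x)|\ge c|y-x|$ when $|y-x|<d$, so only $y$ within $\frac1{cM}$ of $x$ count and $w(x,\tau)=1/|1+\tau f'(x)|$. So $w$ is a compression factor. The reason for the next lemma is that (F) leaves room near $x$ essentially only for quotients near $0$, where there is no compression, or near $\infty$, where there is expansion.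

**Lemma 3.** $w(x,\tau)\le1$ for a.e. $(x,\tau)\in K\times(0,\infty)$.

**Proof.** Fix rational $0<\tau_1<\tau_2$. By (F) and Fubini, for a.e. $x\in K$ we have, for all rational $0<a<b$ at once,
$$\int_I\mathbf 1_{|q(x,y)|\in[a,b]}\frac{dy}{|x-y|}<\infty. \tag{6}$$
Fix such an $x$, and rational $a,b$ with $a\tau_2<1<b\tau_1$. Let $\tau\in[\tau_1,\tau_2]$ and $h=1/M$. By (4) the condition on $y$ is $|y-x|\,|1+\tau q|\le h$. We split the set of $y$ according to $|q|=|q(x,y)|$ and bound $\frac1{2h}|\cdot|$ for each part.

If $|q|<a$, then $|1+\tau q|\ge1-\tau_2a$, so $|y-x|\le\frac h{1-\tau_2a}$; this part contributes at most $\frac1{1-\tau_2a}$.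

If $|q|>b$, then $|1+\tau q|\ge\tau_1b-1$, so $|y-x|\le\frac h{\tau_1b-1}$; this part contributes at most $\frac1{\tau_1b-1}$.

If $|q|\in[a,b]$, call the contribution $M_h(\tau)$. It need not be small for a given $\tau$, but it is small on average over $\tau$. For fixed $y$, the set $\{\tau:|1+\tau q|\le h/|y-x|\}$ is an interval of length $\frac{2h}{|q||y-x|}\le\frac{2h}{a|y-x|}$. By Tonelli,
$$\int_{\tau_1}^{\tau_2}M_h(\tau)\,d\tau\le\frac1{2h}\int_{|y-x|<d,\ |q|\in[a,b]}\frac{2h}{a|y-x|}\,dy=\varepsilon_d:=\frac1a\int_{|y-x|<d,\ |q|\in[a,b]}\frac{dy}{|y-x|}.$$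
The number $\varepsilon_d$ does not depend on $h$, and by (6) it tends to $0$ as $d\to0$.

Put $c_{a,b}=\frac1{1-\tau_2a}+\frac1{\tau_1b-1}$. We have shown $(n^d-c_{a,b})_+\le\liminf_{M\to\infty}M_{1/M}(\tau)$ on $[\tau_1,\tau_2]$. By Fatou, $\int_{\tau_1}^{\tau_2}(n^d(x,\tau)-c_{a,b})_+d\tau\le\varepsilon_d$. Since $w\le n^d$, also $\int_{\tau_1}^{\tau_2}(w-c_{a,b})_+d\tau\le\varepsilon_d$ for every $d$, so $w(x,\cdot)\le c_{a,b}$ a.e. on $(\tau_1,\tau_2)$. Let $a\to0$ and $b\to\infty$ along rationals: $c_{a,b}\to1$, so $w(x,\cdot)\le1$ a.e. on $(\tau_1,\tau_2)$. Countably many intervals $(\tau_1,\tau_2)$ cover $(0,\infty)$, so for a.e. $x$ the $x$-section of the Borel set $\{w>1\}$ is null, and Fubini finishes the proof. $\blacksquare$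

## 6. The density of collision times is bounded below by the overlap

**Proposition 4.** Let $\varphi$ be Lipschitz, $0\le\varphi\le1$, with compact support in $I$ (extended by $0$ to $\mathbb R$), and let $K\subset I$ be a compact interval containing $\operatorname{supp}\varphi$. For a.e. $\tau>0$,
$$k_\pm(\tau)\ge\frac2\tau\int_K\big[\varphi(x\pm\tau f(x))-\varphi(x)\big]dx .$$

Replacing $f$ by $-f$ changes $q$ into $-q$, so it exchanges $\kappa_+$ and $\kappa_-$, and it replaces $x+\tau f$ by $x-\tau f$. So we treat only the sign $+$. Fix $\tau$ such that $w(\cdot,\tau)\le1$ a.e. on $K$ and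
$$k_+(\tau)=\lim_{\delta\to0}\frac{\kappa_+([\tau-\delta,\tau+\delta])}{2\delta}<\infty .$$
By Lemma 3 and the differentiation fact, a.e. $\tau$ qualifies. Write $X=X_\tau$.

For $n\in\mathbb N$ divide $K$ into $n$ consecutive disjoint intervals $K_1,\dots,K_n$ of length $\ell=|K|/n$, closed on the left and open on the right, except that $K_n$ is closed. Let
$$\nu_i=X_\#(\mathbf 1_{K_i}dx),\qquad\nu=\sum_i\nu_i=X_\#(\mathbf 1_Kdx).$$
For $x\in K_i$ and $h=1/M$,
$$\nu_i([X(x)-h,X(x)+h])=\big|\{y\in K_i:|X(y)-X(x)|\le h\}\big|, \tag{7}$$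
and all these $y$ satisfy $|y-x|<2\ell$. So (7) times $\frac M2$ is at most the quantity whose liminf is $n^{2\ell}(x,\tau)$.

**Step 1: the transported mass has a density.** The aim is $\nu\ll dp$; the idea is that concentration of mass would have to be local, and $w\le1$ forbids it. Let $Z$ be a Lebesgue-null Borel set carrying the singular part of $\nu$. As $\nu_i\le\nu$, the singular part of $\nu_i$ is $\nu_i|_Z$. By the differentiation fact for the singular measure $\nu_i|_Z\le\nu_i$, for a.e. $x\in K_i\cap X^{-1}(Z)$ we have $\nu_i([X(x)-h,X(x)+h])/2h\to\infty$ as $h\to0$. By (7), $n^{2\ell}(x,\tau)=\infty$. This holds for a.e. $x\in K\cap X^{-1}(Z)$ and every $n$, and $2\ell=2|K|/n\to0$, so $w(\cdot,\tau)=\infty$ a.e. on $K\cap X^{-1}(Z)$. Since $w(\cdot,\tau)\le1$ a.e. on $K$, this set is null, so $\nu(Z)=0$ and $\nu\ll dp$. Write $\nu=\rho\,dp$ and $\nu_i=\rho_i\,dp$.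

One consequence is used repeatedly: if a property holds for a.e. $p$, then it holds at $p=X(x)$ for a.e. $x\in K$.

**Step 2: each atom has weight at most one.** Disintegrate: $\mathbf 1_Kdx=\int\lambda_p\,\rho(p)\,dp$ with $\lambda_p$ as in Section 4. For Borel $E$, $\nu_i(E)=|K_i\cap X^{-1}(E)|=\int_E\lambda_p(K_i)\rho(p)\,dp$, hence
$$\rho_i(p)=\rho(p)\lambda_p(K_i)\quad\text{for a.e. }p. \tag{8}$$
For a.e. $x\in K$, every $n$, and $i$ with $x\in K_i$, at $p=X(x)$ identity (8) holds and the symmetric derivative of $\nu_i$ exists and equals $\rho_i(p)$. With (7),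
$$\rho(p)\lambda_p(\{x\})\le\rho(p)\lambda_p(K_i)=\rho_i(p)\le n^{2\ell}(x,\tau).$$
Let $n\to\infty$: there is a Borel set $G\subset K$ of full measure with $\rho(X(x))\lambda_{X(x)}(\{x\})\le w(x,\tau)\le1$ for all $x\in G$. Since $\int\lambda_p(K\setminus G)\rho\,dp=|K\setminus G|=0$, for $\nu$-a.e. $p$ we have $\lambda_p(K\setminus G)=0$, and $\lambda_p$ is concentrated on $X^{-1}(p)$; so every atom of $\lambda_p$ lies in $G\cap X^{-1}(p)$. Thus for $\nu$-a.e. $p$,
$$\rho(p)\lambda_p(\{x\})\le1\quad\text{for every atom }x\text{ of }\lambda_p. \tag{9}$$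

**Step 3: pairs arriving at the same place.** We now bound $k_+(\tau)$ below by the analog of $\int N(N-1)$. Let $0<\eta<\frac12$. If $x\ne y$ and $|X(x)-X(y)|\le\eta|x-y|$, then $|1+\tau q|\le\eta$ by (4), so $q<0$ and $\tau'=1/|q|\in\big[\frac\tau{1+\eta},\frac\tau{1-\eta}\big]$, whence $|\tau'-\tau|\le\delta:=\frac{\tau\eta}{1-\eta}<\tau$. Therefore
$$\frac{\kappa_+([\tau-\delta,\tau+\delta])}{2\delta}\ge\frac{1-\eta}{2\tau\eta}\iint_{K\times K,\ x\ne y}\mathbf 1_{|X(x)-X(y)|\le\eta|x-y|}\frac{dx\,dy}{|x-y|}. \tag{10}$$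
Fix an integer $L\ge2$ and keep only $x\in K_i$, $y\in K_l$ with $|i-l|\ge L$. For these, $|x-y|\in[a_{il},b_{il}]$ with $a_{il}=(|i-l|-1)\ell$ and $b_{il}=(|i-l|+1)\ell$, and $\frac{a_{il}}{b_{il}}\ge\theta_L:=\frac{L-1}{L+1}$. In the indicator replace $|x-y|$ by $a_{il}$, in the denominator by $b_{il}$. The right side of (10) is at least
$$\frac{1-\eta}\tau\sum_{|i-l|\ge L}\frac{a_{il}}{b_{il}}\int_{K_i}\frac{\nu_l([X(x)-\eta a_{il},X(x)+\eta a_{il}])}{2\eta a_{il}}\,dx .$$
Let $\eta\to0$ with $n$ and $L$ fixed; then $\delta\to0$ and the left side of (10) tends to $k_+(\tau)$. For a.e. $x$ the integrand tends to $\rho_l(X(x))$, because $\nu\ll dp$. By Fatou, the definition of $\nu_i$, and (8),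
$$\tau k_+(\tau)\ge\theta_L\sum_{|i-l|\ge L}\int_{K_i}\rho_l(X(x))\,dx=\theta_L\sum_{|i-l|\ge L}\int\rho_i\rho_l\,dp\ge\theta_L\int\rho^2\,(\lambda_p\times\lambda_p)(|x-y|>L\ell)\,dp .$$
The last inequality holds because $x\in K_i$, $y\in K_l$, $|i-l|\le L-1$ force $|x-y|\le L\ell$. Now let $n=2^j\to\infty$: the sets $\{|x-y|>L\ell\}$ increase to $\{x\ne y\}$, and monotone convergence applies. Then let $L\to\infty$, so $\theta_L\to1$. Since $(\lambda_p\times\lambda_p)(x=y)=\sum_j\lambda_p(\{x_j\})^2$ over the atoms $x_j$ of $\lambda_p$, we obtain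
$$\tau k_+(\tau)\ge\int\Big(\rho(p)^2-\sum_jw_j(p)^2\Big)dp,\qquad w_j(p)=\rho(p)\lambda_p(\{x_j\}), \tag{11}$$
and the integrand equals $\rho^2(\lambda_p\times\lambda_p)(x\ne y)\ge0$.

**Step 4: replacing $N(N-1)\ge2(N-1)$.** For step functions all $w_j=1$ and $\rho=N$, so the integrand in (11) is $N^2-N$. In general the following is enough.

**Lemma 5.** If $\rho\ge1$, $0\le w_j\le1$ and $\sum_jw_j\le\rho$ (finitely or countably many $j$), then $\rho^2-\sum_jw_j^2\ge2(\rho-1)$.

**Proof.** If $\rho\ge2$, then $\sum w_j^2\le\sum w_j\le\rho$, and $\rho^2-\rho-2(\rho-1)=(\rho-1)(\rho-2)\ge0$.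

Let $1\le\rho<2$. We show $\sum w_j^2\le1+(\rho-1)^2=\rho^2-2\rho+2$, which is the claim. Let $w_1$ be the largest $w_j$ (it exists since the $w_j$ are summable; $w_1=0$ if there are none). If $w_1<\rho/2$, then $\sum w_j^2\le w_1\sum w_j\le\rho^2/2$. If $w_1\in[\rho/2,1]$, then the others sum to at most $\rho-w_1$, so $\sum w_j^2\le w_1^2+(\rho-w_1)^2$. This is convex in $w_1$, so on $[\rho/2,1]$ it is at most the larger of its end values $\rho^2/2$ and $1+(\rho-1)^2$. Finally $\rho^2/2\le1+(\rho-1)^2$, which is equivalent to $(\rho-2)^2\ge0$. $\blacksquare$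

**Step 5: end of the proof of Proposition 4.** For a.e. $p$ with $\rho(p)\ge1$, (9) allows us to apply Lemma 5; where $\rho(p)<1$ the integrand in (11) is nonnegative. Using $0\le\varphi\le1$,
$$\tau k_+(\tau)\ge2\int(\rho-1)_+dp\ge2\int\varphi(\rho-1)\,dp=2\int_K\big[\varphi(X_\tau(x))-\varphi(x)\big]dx ,$$
where the last equality uses $\rho\,dp=X_\#(\mathbf 1_Kdx)$ and $\operatorname{supp}\varphi\subset K$. $\blacksquare$

## 7. Short times: overlap becomes variation

**Proposition 6.** Let $f\in L^1_{loc}(I)$ satisfy (F) on $I$. Then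
$$\operatorname*{ess\,liminf}_{t\to\infty}t^2m(t)\ge2V,\qquad V=V(f,I)=\sup\Big\{\int_If\psi'\,dx:\ \psi\in C^1_c(I),\ |\psi|\le1\Big\}\in[0,\infty].$$

For the jump, $V=1$, and both sides equal $2$.

**Proof.** We divide Proposition 4 by the right power of $\tau$ and let $\tau\to0$. Let $\psi\in C^1_c(I)$ with $|\psi|\le1$. Its positive and negative parts $\psi^\pm$ are Lipschitz, have compact support and values in $[0,1]$, and $(\psi^+)'-(\psi^-)'=\psi'$ a.e. Choose a compact interval $K\subset I$ containing $\operatorname{supp}\psi$, and apply Proposition 4 with $\varphi=\psi^+$ for $k_+$ and $\varphi=\psi^-$ for $k_-$: for a.e. $\tau$,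
$$(k_++k_-)(\tau)\ge2\int_K\frac{\psi^+(x+\tau f)-\psi^+(x)}\tau\,dx+2\int_K\frac{\psi^-(x-\tau f)-\psi^-(x)}\tau\,dx .$$
The quotients are bounded by $\mathrm{Lip}(\psi^\pm)|f|$, which is in $L^1(K)$. This is the only place where local integrability is used in one dimension. As $\tau\to0$ the quotients converge to $(\psi^+)'f$ and $-(\psi^-)'f$ a.e. By dominated convergence,
$$\operatorname*{ess\,liminf}_{\tau\to0}(k_++k_-)(\tau)\ge2\int(\psi^+)'f\,dx-2\int(\psi^-)'f\,dx=2\int_I\psi'f\,dx .$$
Use (5) and take the supremum over $\psi$. $\blacksquare$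

If $f$ is not a.e. constant on $I$, then $V>0$: if $V=0$, then $\int f\psi'\le0$ for all admissible $\psi$; replacing $\psi$ by $-\psi$ and scaling gives $\int f\psi'=0$ for all $\psi\in C^1_c(I)$, and the du Bois-Reymond lemma makes $f$ constant. So (3) holds for every nonconstant $f\in L^1_{loc}(I)$ with (F). This already proves Theorem A for $N=1$.

## 8. Restriction to lines: proof of Theorem A

**Step 1: slicing formula.** For $\theta\in S^{N-1}$ and $z\in\theta^\perp$ let $\Omega_{\theta,z}=\{s\in\mathbb R:z+s\theta\in\Omega\}$ and $f_{\theta,z}(s)=f(z+s\theta)$. For every Borel $G\ge0$ on $\Omega\times\Omega$ with $G(x,y)=G(y,x)$,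
$$\iint_{\Omega^2}\frac{G(x,y)}{|x-y|^N}\,dx\,dy=\frac12\int_{S^{N-1}}\int_{\theta^\perp}\iint_{\Omega_{\theta,z}^2}G(z+s\theta,z+s'\theta)\,\frac{ds\,ds'}{|s-s'|}\,dz\,d\theta. \tag{12}$$
Indeed, write $y=x+r\theta$, $dy=r^{N-1}dr\,d\theta$, so that $\frac{dy}{|x-y|^N}=\frac{dr}r\,d\theta$, and $x=z+s\theta$, $s'=s+r$. Tonelli gives the integral over $s<s'$, and the factor $\frac12$ accounts for symmetrizing in $s,s'$. For $N=1$, $S^0=\{\pm1\}$ carries counting measure and $\theta^\perp=\{0\}$ unit mass.

**Step 2: slices inherit the hypotheses.** Apply (12) with $G=\omega(|q|)$ (and $G=0$ on the diagonal). By (1), for a.e. $(\theta,z)$ and every connected component $J$ of $\Omega_{\theta,z}$, the function $f_{\theta,z}|_J$ satisfies the one-dimensional condition (1) on $J$, hence (F) on $J$. For integrability, exhaust $\Omega$ by compact sets $C_n\subset\operatorname{int}C_{n+1}$. For every $\theta$,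
$$\int_{\theta^\perp}\int\mathbf 1_{C_n}(z+s\theta)\,|f(z+s\theta)|\,ds\,dz=\int_{C_n}|f|\,dx<\infty,$$
so for a.e. $z$ the inner integrals are finite for all $n$. A compact subinterval of a component $J$ corresponds to a compact subset of $\Omega$, which lies in some $C_n$. Hence $f_{\theta,z}\in L^1_{loc}(J)$.

**Step 3: slices are constant.** Let $(\theta,z)$ have both properties, and suppose $f_{\theta,z}$ is not a.e. constant on some $J$. Then $V(f_{\theta,z},J)>0$, and Proposition 6 gives $c,t_0>0$ such that the a.c. density of $\mu_{f_{\theta,z}|_J}$ is at least $ct^{-2}$ for a.e. $t>t_0$. So $\int\omega\,d\mu_{f_{\theta,z}|_J}\ge c\int_{t_0}^\infty\omega t^{-2}dt=\infty$, since $\omega$ is continuous and $\int_1^\infty\omega t^{-2}dt=\infty$. This contradicts (1) on $J$. Hence for a.e. $\theta$ and a.e. $z\in\theta^\perp$, $f_{\theta,z}$ is a.e. constant on each component $J$.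

**Step 4: the gradient vanishes.** For $\phi\in C_c^\infty(\Omega)$ and a.e. $\theta$ (independently of $\phi$),
$$\int_\Omega f\,\partial_\theta\phi\,dx=\int_{\theta^\perp}\sum_J\int_Jf_{\theta,z}(s)\,\frac d{ds}\phi(z+s\theta)\,ds\,dz=0 .$$
On each line the support of $\phi$ is a compact subset of $\Omega_{\theta,z}$, so it meets only finitely many components $J$ and $\phi$ has compact support in each; there $f_{\theta,z}$ is constant, so each inner integral vanishes. A set of full measure in $S^{N-1}$ contains $N$ linearly independent vectors, so $\nabla f=0$ in the sense of distributions. Since $\Omega$ is connected, $f$ is a.e. constant. A continuous function that is a.e. constant on an open set is constant. $\blacksquare$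

So **(a) is true, and (b) is true for every $\alpha\in(0,1)$**. The remaining sections contain complements which are not needed for (a) and (b).

## 9. The density of quotients and the total variation

For a unit vector $\theta$ put $|D_\theta f|(\Omega)=\sup\{\int_\Omega f\,\partial_\theta\phi\,dx:\phi\in C^1_c(\Omega),|\phi|\le1\}$. It is finite exactly when the distribution $D_\theta f$ is a finite signed measure, and then it is its total variation. If the vector distribution $Df$ is a finite measure, we write $Df=\sigma|Df|$ with $|\sigma|=1$. For the indicator of a half-space cut out of a box, $|Df|$ is surface measure on the cut.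

**Theorem B.** Let $f\in L^1_{loc}(\Omega)$ satisfy (F), and let $m$ be the density of the a.c. part of $\mu_f$. Then
$$\operatorname*{ess\,liminf}_{t\to\infty}\,t^2m(t)\ge K_N\,|Df|(\Omega),\qquad K_N=\int_{S^{N-1}}|\theta\cdot e|\,d\theta\quad(|e|=1),$$
where $|Df|(\Omega)=+\infty$ if $Df$ is not a finite measure, and $K_1=2$. Equality holds for $\Omega=(-1,1)\times(0,1)^{N-1}$, $f=\chi_{(0,1)^N}$.

**Proof. Step 1: integrating densities over lines.** Put $\mu_{\theta,z}(E)=\sum_J\mu_{f_{\theta,z}|_J}(E)$, the sum over the components $J$ of $\Omega_{\theta,z}$. Two points of a line are in the same component exactly when the segment $[x,y]$ lies in $\Omega$, and $\{(x,y):[x,y]\subset\Omega\}$ is open; so by Tonelli $\mu_{\theta,z}(E)$ is Borel in $(\theta,z)$. Using (12) with $G=\mathbf 1_{|q|\in E}\mathbf 1_{[x,y]\subset\Omega}$,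
$$\mu_f\ge\frac12\int_{S^{N-1}}\int_{\theta^\perp}\mu_{\theta,z}\,dz\,d\theta. \tag{13}$$
By (F), $\mu_{\theta,z}$ is locally finite on $(0,\infty)$ for a.e. $(\theta,z)$. Let $Q_j(t)\ni t$ be the half-open dyadic interval of length $2^{-j}$ and $m_{\theta,z}(t)=\liminf_j2^j\mu_{\theta,z}(Q_j(t))$. This is jointly measurable, and for a.e. $t$ it equals the a.c. density of $\mu_{\theta,z}$, by the differentiation fact. So $\mu_{\theta,z}\ge m_{\theta,z}\,dt$, and (13) gives $\mu_f\ge\big(\frac12\iint m_{\theta,z}(t)\,dz\,d\theta\big)dt$. Discarding a null set that carries the singular part of $\mu_f$,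
$$m(t)\ge\frac12\iint m_{\theta,z}(t)\,dz\,d\theta\quad\text{for a.e. }t .$$

**Step 2: passing the lower limit inside.** Let $g_T(\theta,z)=\operatorname{ess\,inf}_{t>T}t^2m_{\theta,z}(t)$. It is measurable, since $\{g_T\ge c\}=\{\int_T^\infty(c-t^2m_{\theta,z}(t))_+e^{-t}dt=0\}$. By Fubini, for a.e. $t>T$ we have $t^2m_{\theta,z}(t)\ge g_T(\theta,z)$ for a.e. $(\theta,z)$, so $t^2m(t)\ge\frac12\iint g_T\,dz\,d\theta$. As $T\uparrow\infty$, $g_T\uparrow g:=\operatorname{ess\,liminf}_{t\to\infty}t^2m_{\theta,z}(t)$, and monotone convergence gives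
$$\operatorname*{ess\,liminf}_{t\to\infty}t^2m(t)\ge\frac12\iint g\,dz\,d\theta. \tag{14}$$

**Step 3: variation of slices.** For a.e. $(\theta,z)$ each $f_{\theta,z}|_J$ is in $L^1_{loc}(J)$ (Section 8, Step 2) and satisfies (F). Since $\mu_{\theta,z}$ dominates the sum of the $\mu_{f_{\theta,z}|_J}$ over any finite set of components, and a lower limit of a finite sum is at least the sum of the lower limits, Proposition 6 gives $g\ge2\sum_JV(f_{\theta,z},J)$. Let $\phi\in C^1_c(\Omega)$, $|\phi|\le1$. For a.e. $\theta$, independently of $\phi$,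
$$\int_\Omega f\,\partial_\theta\phi\,dx=\int_{\theta^\perp}\sum_J\int_Jf_{\theta,z}\,\partial_s\phi(z+s\theta)\,ds\,dz\le\frac12\int_{\theta^\perp}g\,dz .$$
So $|D_\theta f|(\Omega)\le\frac12\int_{\theta^\perp}g\,dz$ for a.e. $\theta$. The function $\theta\mapsto|D_\theta f|(\Omega)$ is a supremum of the continuous functions $\theta\mapsto\int f\,\theta\cdot\nabla\phi$, hence measurable, and (14) yields
$$\operatorname*{ess\,liminf}_{t\to\infty}t^2m(t)\ge\int_{S^{N-1}}|D_\theta f|(\Omega)\,d\theta .$$
If $Df=\sigma|Df|$ is a finite measure, then $|D_\theta f|=|\sigma\cdot\theta||Df|$, and integrating in $\theta$ first gives $K_N|Df|(\Omega)$. If $Df$ is not a finite measure, the right side is $+\infty$: were it finite, $D_\theta f$ would be a finite measure for $N$ independent $\theta$, hence $Df$ too.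

**Step 4: equality for one flat jump.** Let $\Omega=(-1,1)\times(0,1)^{N-1}$ and $f=\chi_{(0,1)^N}$, so $|Df|(\Omega)=1$. Then $|q|=1/|x-y|$ for pairs separated by $\{x_1=0\}$ and $q=0$ otherwise. In polar coordinates $y=x+r\theta$ with $r=1/t=\tau$ we have $\frac{dr}r=\frac{dt}t$ in absolute value, and directions $\theta_1<0$ contribute as much as $\theta_1>0$. For $\tau<1$,
$$t^2m(t)=\frac2\tau\int_{\theta_1>0}\big|\{x:\ x_1\in(-\tau\theta_1,0],\ x',\,x'+\tau\theta'\in(0,1)^{N-1}\}\big|\,d\theta\xrightarrow[t\to\infty]{}2\int_{\theta_1>0}\theta_1\,d\theta=K_N .$$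
The convergence is dominated, since the integrand divided by $\tau$ is at most $\theta_1$. $\blacksquare$

## 10. Cantor functions when the integral converges

**Theorem C.** Let $\omega\in\mathcal W$ with $\int_1^\infty\omega(t)t^{-2}dt<\infty$, $\Omega$ a bounded domain, $\alpha\in(0,1)$. Then there is a nonconstant $\alpha$-Hölder function $f$ on $\overline\Omega$, of bounded variation, satisfying (1).

**Step 1: the Cantor function.** Let $\lambda=2^{-1/\alpha}\in(0,\frac12)$. From $[0,1]$ keep $L=[0,\lambda]$ and $R=[1-\lambda,1]$, remove $M=(\lambda,1-\lambda)$, and iterate in the kept intervals. At level $k$ there are $2^k$ basic intervals of length $\lambda^k$. Let $C$ be the Cantor function of this construction: it is continuous, nondecreasing, increases by $2^{-k}$ on each basic interval of level $k$, and is constant on removed intervals. On a basic interval of level $k$ it is, up to an additive constant, a copy of $C$ scaled by $\lambda^k$ horizontally and by $2^{-k}$ vertically; and $C(1-x)=1-C(x)$. We have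
$$\tfrac12u^\alpha\le C(u)\le2u^\alpha\quad(0\le u\le1). \tag{15}$$
Indeed, if $\lambda^{k+1}\le u\le\lambda^k$ then $2^{-k-1}\le C(u)\le2^{-k}$, while $2^{-k-1}\le u^\alpha\le2^{-k}$ because $\lambda^\alpha=\frac12$. Put $c(u)=\frac12C(u/\lambda)$ for $u\in[0,\lambda]$. By (15) and $\lambda^{-\alpha}=2$, $A^{-1}u^\alpha\le c(u)\le Au^\alpha$ with $A=2$.

Let $x<y$ with $C(x)\ne C(y)$, and let $k\ge0$ be the last level at which $x,y$ lie in a common basic interval; it exists since these intervals have length $\lambda^k\to0$. Rescale this interval to $[0,1]$, $x,y$ becoming $x',y'$. Then $(x',y')$ is in $L\times M$, $L\times R$ or $M\times R$: otherwise there would be a later common interval, or $C(x)=C(y)$. The difference $C(y')-C(x')$ is, respectively, $c(u)$, $c(u)+c(u')$, $c(u')$, with $u=\lambda-x'$ and $u'=y'-(1-\lambda)$. In the first and third cases it is at most $2|x'-y'|^\alpha$; in the second it is at most $1\le(1-2\lambda)^{-\alpha}|x'-y'|^\alpha$. Since $C(y)-C(x)=2^{-k}(C(y')-C(x'))$ and $2^{-k}=\lambda^{k\alpha}$, $C$ is $\alpha$-Hölder.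

**Step 2: the quotients of $C$.** We claim that for some $K<\infty$,
$$\mu_C([s/2,s])\le K\min(s,1/s)\quad\text{for all }s>0, \tag{16}$$
where $\mu_C$ is taken on $(0,1)$. Sort the pairs by the level $k$ of Step 1. In a basic interval of level $k$, rescaling gives $q=(2\lambda)^{-k}q'$ and $\frac{dx\,dy}{|x-y|}=\lambda^k\frac{dx'dy'}{|x'-y'|}$, and there are $2^k$ such intervals. Hence
$$\mu_C(E)=\sum_{k\ge0}(2\lambda)^k\mu_0((2\lambda)^kE),\qquad\mu_0(E)=2\iint_{(L\times M)\cup(L\times R)\cup(M\times R),\ q\in E}\frac{dx\,dy}{|x-y|}.$$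

*On $L\times M$*, with $u=\lambda-x$ and $v=y-\lambda$: $q=\frac{c(u)}{u+v}$. Let $q\in[r/2,r]$. Then $Au^\alpha\ge\frac r2(u+v)\ge\frac r2u$, and, as $u+v\le1$, $A^{-1}u^\alpha\le r$. So $u\le\min\{(2A/r)^{1/(1-\alpha)},(Ar)^{1/\alpha}\}$. For fixed $u>0$, $u+v\in[c(u)/r,2c(u)/r]$, so $\int\frac{dv}{u+v}\le\log2$. The contribution is at most a constant times the bound on $u$. The case $M\times R$ is symmetric.

*On $L\times R$*: $|x-y|\ge1-2\lambda$, so $q\le\frac1{1-2\lambda}$ and there is no contribution if $r>\frac2{1-2\lambda}$. Also $q\le r$ gives $c(u)+c(u')\le r$, so $u,u'\le(Ar)^{1/\alpha}$, and $u'\le\lambda\le1$; the contribution is at most a constant times $\min(1,r^{1/\alpha})$. For $r\le\frac2{1-2\lambda}$ the quantity $r^{-1/(1-\alpha)}$ is bounded below.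

Together, $\mu_0([r/2,r])\le K'\min(r^{1/\alpha},r^{-1/(1-\alpha)})$. With $r_k=(2\lambda)^ks$,
$$\mu_C([s/2,s])=\frac1s\sum_{k\ge0}r_k\,\mu_0([r_k/2,r_k])\le\frac{K'}s\sum_{k\ge0}\min\big(r_k^{1+1/\alpha},\,r_k^{1-1/(1-\alpha)}\big).$$
The first exponent is positive, the second is $-\frac\alpha{1-\alpha}<0$, and $(r_k)$ is geometric with ratio $2\lambda<1$. So the terms with $r_k\le1$ and those with $r_k>1$ are each dominated by a geometric series, and the sum is bounded uniformly in $s$. For $s\le1$ all $r_k\le s$, so the sum is $O(s^{1+1/\alpha})$, and $\mu_C([s/2,s])=O(s^{1/\alpha})=O(s)$. This proves (16).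

**Step 3: averaging over the amplitude.** The bound (16) concerns dyadic blocks, while $\omega$ may oscillate inside a block; an average over multiples of $C$ removes this. The projection of $\Omega$ on the $x_1$-axis is a bounded open interval. By translation and dilation we may assume that it is $(0,1)$ and that $\Omega\subset(0,1)\times Q'$ with $Q'$ a bounded cube; a dilation only replaces $\omega$ by some $\omega(c\,\cdot)$, which has the same integrability. Let $f_\xi(x)=\xi C(x_1)$, $\xi\in[1,2]$. It is nonconstant and $\alpha$-Hölder, and of bounded variation, since it depends monotonically on $x_1$ alone and $|Df_\xi|(\Omega)\le\xi|Q'|$. Extend the integrals to $y'\in\mathbb R^{N-1}$ and substitute $y'-x'=|x_1-y_1|w$. With $\mathcal J=(1+|w|^2)^{1/2}$ we have $|x-y|=|x_1-y_1|\mathcal J$ and $dy'=|x_1-y_1|^{N-1}dw$, so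
$$\int_1^2d\xi\iint_{\Omega^2}\frac{\omega(|f_\xi(x)-f_\xi(y)|/|x-y|)}{|x-y|^N}\,dx\,dy\le|Q'|\int_{\mathbb R^{N-1}}\frac{dw}{\mathcal J^N}\int d\mu_C(q)\int_1^2\omega\Big(\frac{\xi q}{\mathcal J}\Big)d\xi .$$
With $p=q/\mathcal J$, $\int_1^2\omega(\xi p)\,d\xi=\frac1p\int_p^{2p}\omega(s)\,ds$. The condition $p\le s\le2p$ means $q\in[\frac{\mathcal Js}2,\mathcal Js]$, and then $\frac1p\le\frac2s$. So by Tonelli and (16) the two inner integrals are at most
$$\int_0^\infty\omega(s)\frac2s\,\mu_C\big([\tfrac{\mathcal Js}2,\mathcal Js]\big)ds\le2K\int_0^\infty\frac{\omega(s)}s\min\Big(\mathcal Js,\frac1{\mathcal Js}\Big)ds\le2K\Big(\mathcal J^{1/2}\int_0^1\frac{\omega(s)}{s^{1/2}}\,ds+\int_1^\infty\frac{\omega(s)}{s^2}\,ds\Big).$$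
Here we used $\min(u,1/u)\le u^{1/2}$ for $s\le1$, and $\mathcal J\ge1$ for $s\ge1$. Both integrals are finite, and $\int_{\mathbb R^{N-1}}\mathcal J^{-N+1/2}dw<\infty$ because $N-\frac12>N-1$. So the average over $\xi$ is finite, and $f_\xi$ satisfies (1) for a.e. $\xi\in[1,2]$. (For $N=1$ omit $w$ and $Q'$ and take $\mathcal J=1$.) $\blacksquare$

## 11. Gaps in the quotients of non-integrable functions

**Theorem D.** For $N=1$, $\Omega=(0,1)$ there are $\omega\in\mathcal W$ with $\int_1^\infty\omega t^{-2}dt=\infty$ and an $f\in\bigcap_{p<1}L^p(0,1)$, not a.e. constant, satisfying (1). If $\omega$ is moreover nondecreasing, the conclusion "constant a.e." of Theorem A holds for every measurable $f$.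

**Step 1: construction of $f$.** At certain times $\tau_k$ we want no collisions at all. We arrange this by covering each breakpoint by a short interval of very high speed. Let $V_0=1$ and $f_0=\chi_{(1/2,1)}$. Given a step function $f_{k-1}$ with values in $\{0,V_0,\dots,V_{k-1}\}$ and set $B_{k-1}$ of interior breakpoints, $1\le\#B_{k-1}=n_{k-1}<\infty$, choose $\tau_k>0$ small and put
$$V_k=\frac4{\tau_k},\quad r_k=2\tau_kV_{k-1},\quad f_k=V_k\text{ on }\bigcup_{\beta\in B_{k-1}}(\beta-r_k,\beta+r_k),\quad f_k=f_{k-1}\text{ elsewhere}.$$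
Take $\tau_k$ so small that these intervals have disjoint closures contained in $(0,1)$ and
$$V_k\ge4V_{k-1},\qquad W_k:=2r_kn_{k-1}=\frac{16\,n_{k-1}V_{k-1}}{V_k}\le2^{-k-3},\qquad V_k\ge(2^kn_{k-1}V_{k-1})^k .$$
The points modified at stage $k$ have total length $W_k$. As $\sum_{k\ge1}W_k\le\frac18$, a.e. $x$ is modified finitely often, and $f=\lim f_k$ exists a.e. Since at most $\frac18$ of the interval is ever modified, $f$ takes each of the values $0$ and $1$ on a set of positive measure, so it is not a.e. constant. A point last modified at stage $k$ has $f=V_k$. So for $0<p<1$,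
$$\int|f|^p\le1+\sum_kV_k^pW_k=1+\sum_k16\,n_{k-1}V_{k-1}V_k^{p-1}.$$
If $k(1-p)\ge2$, then $V_k^{-(1-p)}\le(2^kn_{k-1}V_{k-1})^{-2}$ and the $k$-th term is at most $16\cdot2^{-k}$. Hence $f\in L^p$.

**Step 2: the gaps.** Let $T_k=1/\tau_k$. We claim $\mu_f((T_k/4,2T_k))=0$. Suppose $f(x)=u\ne v=f(y)$ and $|x-y|=\tau|u-v|$ with $\tau\in(\tau_k/2,4\tau_k)$, where $x,y$ lie outside the null set of points that are breakpoints or are modified infinitely often.

If $\max(u,v)\ge V_k$, then $|u-v|\ge V_k/2$, because the values are $0$ and $V_j$ with $V_j\ge4V_{j-1}$. So $|x-y|\ge\tau V_k/2=2\tau/\tau_k>1$, which is impossible.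

If $u,v\le V_{k-1}$, then $x,y$ are not modified at any stage $\ge k$, since the last such modification would give a value $V_j\ge V_k$. So $f_{k-1}(x)=u\ne v=f_{k-1}(y)$, and some $\beta\in B_{k-1}$ lies between $x$ and $y$. Both points are outside $(\beta-r_k,\beta+r_k)$. Thus $|x-y|\ge2r_k=4\tau_kV_{k-1}>\tau V_{k-1}\ge\tau|u-v|$, a contradiction.

We also need control of small quotients. Since $|f(x)-f(y)|\in\{0\}\cup[1,\infty)$ for a.e. pair, $0<|q|\le b$ forces $|x-y|\ge1/b$, and so $\mu_f((0,b])\le b$.

**Step 3: the function $\omega$.** Let $\eta\ge0$ be continuous, supported in $[\frac12,1]$, with $\int\eta(s)s^{-2}ds=1$, and put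
$$\omega(t)=te^{-t}+\sum_{k\ge1}T_k\,\eta(t/T_k).$$
The sum is locally finite because $T_k=V_k/4$ and $V_{k+1}\ge4V_k$; so $\omega\in\mathcal W$. Substituting $t=T_ks$, each bump contributes exactly $1$ to $\int_0^\infty\omega t^{-2}dt$, and only finitely many bumps meet $(0,1)$; hence $\int_1^\infty\omega t^{-2}dt=\infty$. The bumps are supported in $[T_k/2,T_k]$, where $\mu_f$ vanishes. Therefore
$$\int\omega\,d\mu_f=\int te^{-t}\,d\mu_f\le\sum_{j\ge0}(j+1)e^{-j}\mu_f((0,j+1])\le\sum_{j\ge0}(j+1)^2e^{-j}<\infty ,$$
which is (1).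

**Step 4: nondecreasing $\omega$.** Let $\omega$ be nondecreasing with $\int_1^\infty\omega t^{-2}dt=\infty$, and let $f$ be measurable with (1), on any domain $\Omega\subset\mathbb R^N$. Each truncation $f_M=\max(-M,\min(f,M))$ satisfies $|f_M(x)-f_M(y)|\le|f(x)-f(y)|$, hence (1). It is bounded, so it is in $L^1_{loc}(\Omega)$ and constant a.e. by Theorem A. Since $f_M\to f$ pointwise as $M\to\infty$, $f$ is constant a.e. $\blacksquare$
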